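# XOR circuits with fan-in two and fan-out two: why the constant is one

Logarithms are to base $2$, $[N]=\{1,\dots,N\}$, and all arithmetic on vectors and matrices is over $\mathbb F_2$. For a set $T$, $1_T$ denotes its indicator (column) vector. For a family $\mathcal F$ of sets, its *weight* is $|\mathcal F|_1=\sum_{F\in\mathcal F}|F|$.

## 1. Fan-in two and free fan-out: circuits from rank-one terms

**XOR circuits.** An XOR circuit on $x_1,\dots,x_n$ is a directed acyclic graph whose source nodes are exactly the $n$ inputs. Every other node computes the sum over $\mathbb F_2$ of the values at its in-neighbors. So every non-input node has in-degree at least $1$, and a node of in-degree $1$ copies. We use no parallel edges. Some $n$ nodes are designated as outputs, and the circuit computes the $n\times n$ matrix $A$ if the outputs compute the components of $y=Ax$. The *size* is the number of edges.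

**The measures.** For $d,k\in\{2,3,\dots\}\cup\{\infty\}$ let $L_{d,k}(A)$ be the minimum size of an XOR circuit computing $A$ with all in-degrees $\le d$ and all out-degrees $\le k$, and let $L_{d,k}(n)=\max_A L_{d,k}(A)$ over $n\times n$ matrices. The talk is about $L(A)=L_{2,2}(A)$ and $L(n)=L_{2,2}(n)$.

Some cases by hand:

* The identity and all permutation matrices have size $0$: the inputs themselves are the outputs.
* For $A=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ one node with two incoming edges gives $x_1+x_2$, and $x_2$ is an input. Size $2$.
* For the all-ones matrix add all inputs in a binary tree ($2(n-1)$ edges), then let the root and $n-1$ copies of it, arranged in a binary tree below it, be the outputs ($n-1$ edges). All degrees are at most $2$, and the size is at most $3n-3$.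
* A zero row needs a node computing $0$. Take edges $x_1\to a$, $x_1\to a'$, $a\to z$, $a'\to z$; then $z=x_1+x_1=0$. We call this the *zero gadget*; it has $4$ edges.

(May one node serve as two outputs? It does not matter here: the lower bound below allows it, and the upper bound does not use it.)

Structured matrices are cheap; we want the worst matrix. The problem, posed in "Complexity of Linear Boolean Operators" (http://web.vu.lt/mif/s.jukna/ftp/linear-final.pdf), is to find the asymptotics of $L(n)$. It is known that
$$(1-o(1))\frac{n^2}{\log n}\le L(n)\le(2+o(1))\frac{n^2}{\log n},$$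
so one expects $L(n)\sim c\,n^2/\log n$ with $1\le c\le2$, and asks for $c$. It is also known that if only one of the two degrees is bounded by $2$ and the other is free, the maximum is $(1+o(1))n^2/\log n$. We start with that case: **fan-in at most $2$, fan-out unbounded**.

The whole subject runs on one translation. A matrix $1_T1_S^{\top}$ has ones exactly on $T\times S$. As an operator it computes one sum, $1_S^\top x=\sum_{j\in S}x_j$, and adds it to every output $y_i$ with $i\in T$.

**Proposition 1.** Let $\mathcal S,\mathcal T$ be families of nonempty subsets of $[n]$. If $A$ is a sum of $E$ matrices $1_T1_S^\top$ with distinct pairs $(S,T)\in\mathcal S\times\mathcal T$, then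
$$L_{2,\infty}(A)\le 2E+2|\mathcal S|_1+2|\mathcal T|_1+n+4 .$$

*Proof.* First allow any in-degree. Take a node $f_S$ with edges from the inputs in $S$, for each $S\in\mathcal S$; a node $g_T$ with edges from all $f_S$ such that $(S,T)$ is one of our terms; and a node $y_i$ with edges from all $g_T$ with $i\in T$. Then $y=\sum 1_T(1_S^\top x)=Ax$. Drop each $g_T$ without incoming edges; if then some $y_i$ has no incoming edge, row $i$ is zero, and we feed $y_i$ from the zero gadget. The gadget and these edges number at most $n+4$. The other edges number at most $|\mathcal S|_1+E+|\mathcal T|_1$. Now replace each node of in-degree $h>2$ by a binary summation tree: its $h$ leaves are the old sources, it has $h-1$ adding nodes, hence $2(h-1)\le 2h$ edges. So each of the counted edges is at most doubled. The trees are disjoint and no two base edges had the same two endpoints, so there are no parallel edges. $\square$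

So we need few terms taken from light families. The simplest choice cuts the columns into groups of size $p=\lfloor\log n-3\log\log n\rfloor$ and lets $\mathcal S$ be all nonempty subsets of groups and $\mathcal T$ all singletons. (For $n=4$, $p=2$: the row $1101$ is $1100+0001$, two terms with the same $T$.) Each row has at most one term per group, so $E\le n\lceil n/p\rceil=(1+o(1))n^2/\log n$. Also $|\mathcal S|_1\le\lceil n/p\rceil 2^p p\le(n+p)\,n/(\log n)^3$ and $|\mathcal T|_1=n$. Hence $L_{2,\infty}(n)\le(2+o(1))n^2/\log n$.

This is twice what we want. In a term of this kind $T$ is a singleton: only the choice of $S$, among roughly $n$ possibilities, says anything about the matrix. The next section makes both $S$ and $T$ informative, and so halves the number of terms.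

## 2. Half as many terms: pairing opposite cells

There is a second way to decompose. Cut the columns into *narrow* pieces of width $w\approx\sqrt{\log n}$. Only $2^w$ patterns occur in a piece. For each pattern, collect the rows showing it and chop this set of rows into sets of $\tau\approx\sqrt{\log n}$ rows. One term then covers $\tau$ rows and $w$ columns, about $\log n$ entries, and now $T$ carries the information. The trick is to let one term do a first-kind job in one block of the matrix and a second-kind job in the opposite block.

*Example.* Let the rows be $R_1=\{1,2\}$, $R_2=\{3,4\}$ and the columns $C_1=\{1,2\}$, $C_2=\{3,4\}$. Suppose the block on $R_1\times C_2$ must be $X=\begin{pmatrix}1&1\\1&1\end{pmatrix}$ and the block on $R_2\times C_1$ must be $Y=\begin{pmatrix}1&0\\1&1\end{pmatrix}$. The block $X$ needs one term $\{1,2\}\times\{3,4\}$ and $Y$ needs one term per row. Merge: the terms $\{3,1,2\}\times\{1,3,4\}$ and $\{4\}\times\{1,2\}$ sum to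
$$\begin{pmatrix}1&0&1&1\\1&0&1&1\\1&0&1&1\\1&1&0&0\end{pmatrix}.$$
Both off-diagonal blocks are right, with two terms instead of three. The price is garbage in the two diagonal blocks. With many blocks, the diagonal ones are a small part of the matrix and can be repaired by the simple method.

**Lemma 2 (decomposition).** There is a constant $c_0$ such that for all large $N$, with $\lambda=\log N$, there are families $\mathcal S,\mathcal T$ of nonempty subsets of $[N]$ with $\sum_{S\in\mathcal S}|S|\le N^2/\lambda^5$ and $\sum_{T\in\mathcal T}|T|\le N^2/\lambda^5$ such that every $N\times N$ matrix $M$ is a sum of at most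
$$E_N:=\Big(1+c_0\frac{\log\lambda}{\sqrt\lambda}\Big)\frac{N^2}{2\lambda}$$
matrices $1_T1_S^{\top}$ with pairwise distinct pairs $(S,T)\in\mathcal S\times\mathcal T$.

The families do not depend on $M$; this will be essential.

*Proof.* **Step 1: parameters.** We fix the sizes so that one term covers about $\lambda$ entries in each of two cells while the families stay light. Let
$$w=\lceil\sqrt\lambda\rceil,\quad u=\lfloor\sqrt\lambda-2\log\lambda\rfloor,\quad p=uw,\quad \tau=u+1,\quad q=\tau w2^w,\quad B=\lceil\sqrt\lambda\rceil .$$
For large $\lambda$ we have $1\le u\le w$. We use three inequalities. First, since $u\le w$,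
$$u\Big(\frac q\tau+2^w\Big)=u(w+1)2^w=(uw+u)2^w\le(uw+w)2^w=q. \tag{1}$$
Second, $p\le(\sqrt\lambda-2\log\lambda)(\sqrt\lambda+1)\le\lambda+\sqrt\lambda-2\sqrt\lambda\log\lambda$, so
$$p+w\le\lambda-\sqrt\lambda\log\lambda \tag{2}$$
for large $\lambda$; in the other direction $p\ge(\sqrt\lambda-2\log\lambda-1)\sqrt\lambda=\lambda-O(\sqrt\lambda\log\lambda)$. Third, $3q/\tau=3w2^w$, $\log w\le\frac12\log\lambda+1$ and $u+1\le\sqrt\lambda$, so
$$\log\Big(\frac{3q}\tau\Big)^{\tau}=(u+1)w+(u+1)(\log w+\log 3)\le p+w+\tfrac12\sqrt\lambda\log\lambda+O(\sqrt\lambda)\le\lambda-\sqrt\lambda\log\lambda \tag{3}$$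
for large $\lambda$; the last step inserts the bound on $p$, which gives $\lambda-\frac32\sqrt\lambda\log\lambda+O(\sqrt\lambda)$. Note that $2^{\lambda-\sqrt\lambda\log\lambda}=N\lambda^{-\sqrt\lambda}$.

We also use, for $1\le\tau\le q$, the standard bound
$$\sum_{j\le\tau}\binom qj\le\Big(\frac q\tau\Big)^\tau\sum_{j}\binom qj\Big(\frac\tau q\Big)^j=\Big(\frac q\tau\Big)^\tau\Big(1+\frac\tau q\Big)^q\le\Big(\frac{3q}\tau\Big)^\tau .$$

**Step 2: blocks.** We make all divisions come out even. Let $s_0=pq\lceil N/(Bpq)\rceil$ and $N'=Bs_0$. Then $N\le N'\le N+Bpq$, and $Bpq=2^{O(\sqrt\lambda)}$, so $N'\le N(1+1/\lambda)$ for large $N$. Pad $M$ with zeros to size $N'\times N'$. Partition the rows into superblocks $R_1,\dots,R_B$ and the columns into superblocks $C_1,\dots,C_B$, all of size $s_0$. Divide each $R_r$ into groups $R_r[h]$, $h\le H=s_0/q$, of size $q$. Divide each $C_s$ into groups $C_s[g]$, $g\le G=s_0/p$, of size $p$, and each column group into $u$ pieces of size $w$.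

**Step 3: families.** We list every set we may need and check the weights.

* $\mathcal T$ consists of all $\{i\}\cup T''$ with $r<s$, $h\le H$, $i\in R_s[h]$, $T''\subseteq R_r[h]$, $|T''|\le\tau$, together with all singletons.
* $\mathcal S$ consists of all $S'\cup S''$ with $r<s$, $g\le G$, $S'\subseteq C_r[g]$ and $S''$ a subset of a piece of $C_s[g]$, together with all subsets of groups $C_r[g]$.

Since $BHq=N'$, (3) gives
$$|\mathcal T|_1\le B^2Hq\Big(\frac{3q}\tau\Big)^\tau(\tau+1)+N'\le BN'(\tau+1)N\lambda^{-\sqrt\lambda}+N'\le\frac{N^2}{\lambda^5}$$
for large $N$, because $B(\tau+1)=O(\lambda)$ and $N'\le2N$. Since $BGp=N'$ and $w\le p$, (2) gives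
$$|\mathcal S|_1\le B^2G\cdot2^p\cdot u2^w(p+w)+BG2^pp\le2BN'u2^{p+w}+N'2^p\le\frac{N^2}{\lambda^5}$$
for large $N$ in the same way.

**Step 4: off-diagonal cells.** We produce all cells $R_r\times C_s$ with $r\ne s$, two opposite ones at a time. Fix $r<s$, $h$, $g$. Let $X=M(R_r[h],C_s[g])$ and $Y=M(R_s[h],C_r[g])$; both are $q\times p$.

For each piece $Q$ of $C_s[g]$ and each nonzero pattern $\alpha\in\mathbb F_2^w$, let $J_{Q,\alpha}$ be the set of rows of $X$ whose restriction to $Q$ is $\alpha$. Split $J_{Q,\alpha}$ into at most $|J_{Q,\alpha}|/\tau+1$ sets of size at most $\tau$. Pair each of these sets $T''$ with the support $S''$ of $\alpha$ in $Q$. The sum of all $1_{T''}1_{S''}^\top$ is $X$, since each row gets exactly its pattern in each piece. For one piece the $J_{Q,\alpha}$ are disjoint subsets of $q$ rows and there are at most $2^w$ patterns, so the number of pairs is at most $u(q/\tau+2^w)\le q$ by (1). Pad with empty pairs to exactly $q$ pairs $(T''_j,S''_j)$, $j=1,\dots,q$.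

Let $R_s[h]=\{i_1,\dots,i_q\}$ and let $S'_j\subseteq C_r[g]$ be the support of the row of $Y$ indexed by $i_j$. Take the $q$ terms $1_{T_j}1_{S_j}^\top$ with
$$T_j=\{i_j\}\cup T''_j,\qquad S_j=S'_j\cup S''_j .$$
The product $T_j\times S_j$ splits into four parts. The parts $T''_j\times S''_j$ sum to $X$ on $R_r[h]\times C_s[g]$. The parts $\{i_j\}\times S'_j$ sum to $Y$ on $R_s[h]\times C_r[g]$. The parts $T''_j\times S'_j$ and $\{i_j\}\times S''_j$ lie in $R_r\times C_r$ and $R_s\times C_s$.

Do this for all $r<s$, $h$, $g$. Off the diagonal cells, terms of different $(r,s,h,g)$ live on disjoint areas, so the sum agrees with $M$ on all $R_r\times C_s$ with $r\ne s$. The number of terms is at most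
$$\binom B2GHq=\binom B2\frac{s_0^2}{p}\le\frac{N'^2}{2p}.$$

**Step 5: diagonal cells.** We remove the garbage. The difference between $M$ and the sum so far is supported on $\bigcup_rR_r\times C_r$. Write each of its rows, within each group $C_r[g]$, as one term $1_{\{i\}}1_S^\top$ with $S\subseteq C_r[g]$. This takes at most $Bs_0\cdot s_0/p=N'^2/(Bp)$ terms.

**Step 6: total.** Altogether there are at most $\frac{N'^2}{2p}\big(1+\frac2B\big)$ terms. Since $N'\le N(1+1/\lambda)$, $1/p\le\frac1\lambda\big(1+O(\frac{\log\lambda}{\sqrt\lambda})\big)$ and $B\ge\sqrt\lambda$, this is at most $E_N$ for a suitable $c_0$. Finally intersect all sets with $[N]$, drop empty sets and the terms containing them, and cancel equal terms in pairs (characteristic $2$). No bound increases. $\square$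

By padding and restricting, Lemma 2 also serves matrices with at most $N$ rows and at most $N$ columns, with the families cut down accordingly.

Lemma 2 with $N=n$ and Proposition 1 give
$$L_{2,\infty}(n)\le2E_n+O\Big(\frac{n^2}{(\log n)^5}\Big)=\Big(1+O\Big(\frac{\log\log n}{\sqrt{\log n}}\Big)\Big)\frac{n^2}{\log n}. \tag{4}$$

## 3. Counting circuits by spanning forests

To see that (4) is sharp we count circuits. The naive description of a circuit lists both endpoints of each edge, about $2\log n$ bits each per end at sizes near $n^2/\log n$. That is wasteful, because the names of nodes are arbitrary. Naming nodes by a spanning forest makes one edge per node almost free. We treat all $d,k$; put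
$$\mu=\min(d,k),\qquad \frac1\infty=0,\qquad\frac{\mu}{\mu-1}=1\text{ for }\mu=\infty .$$

Recall that preorder lists a node before its descendants, and that an ordered forest on $v$ nodes is encoded by a word of $2v$ parentheses (open on entering a node, close on leaving it), so there are at most $4^v$ shapes. For instance, for the circuit with one non-input node $y=x_1+x_2$, attach $y$ to $x_1$: the word is $(())()$, and it remains to say that $y$ has one additional in-edge, from $x_2$.

**Proposition 3 (lower bound).** For fixed $d,k\in\{2,3,\dots\}\cup\{\infty\}$ and $n$ large, all but a $2^{-n^2/\log n}$ fraction of the $n\times n$ matrices satisfy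
$$L_{d,k}(A)\ge\Big(1-\frac6{\log n}\Big)\frac{\mu}{\mu-1}\cdot\frac{n^2}{2\log n}.$$

*Proof.* We bound the number of matrices $A$ with $L_{d,k}(A)\le L$. Consider a circuit with exactly $L'\le L$ edges and $V$ non-input nodes. Non-input nodes have in-degree at least $1$, so $V\le L'$.

**Case $\mu=d$ (possibly $\infty$).** In-degrees are at most $d$, so $V\ge L'/d$. For each non-input node choose one incoming edge. Following chosen edges backward must end at an input, since the graph is acyclic; so the chosen edges form a forest whose roots are the $n$ inputs. Name the nodes by preorder, traversing the trees of $x_1,\dots,x_n$ in this order. The circuit and its outputs are determined by: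

* the forest shape: at most $4^{V+n}$ choices;
* the numbers of additional in-edges of the $V$ nodes, which are nonnegative integers with sum $L'-V$: at most $2^{L'}$ choices;
* the sources of these edges: at most $(V+n)^{L'-V}$ choices, where $L'-V\le(1-1/\mu)L'$;
* the outputs: at most $(V+n)^n$ choices.

**Case $\mu=k<\infty$.** Let $V^+$ be the number of nodes (inputs included) of out-degree at least $1$; then $V^+\ge L'/k$. For each of them choose one outgoing edge. This gives a forest of trees directed toward their roots, the nodes of out-degree $0$. Order it in any way and name the nodes by preorder. The circuit is determined by: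

* the shape, which also determines $V^+$: at most $4^{V+n}$ choices;
* the numbers of additional out-edges, which are $V+n$ nonnegative integers with sum $L'-V^+$: at most $2^{(L'-V^+)+(V+n)}\le2^{2L'+n}$ choices;
* their targets: at most $(V+n)^{L'-V^+}$ choices, where $L'-V^+\le(1-1/\mu)L'$;
* the positions of inputs and outputs: at most $(V+n)^{2n}$ choices.

**Evaluation.** There are at most $(L+1)^2$ pairs $(L',V)$, so in both cases the number of matrices with $L_{d,k}(A)\le L$ is at most
$$(L+1)^2\,16^{L+n}\,(L+n)^{(1-1/\mu)L+2n}. \tag{5}$$
Take $L=\big\lfloor(1-\frac6{\log n})\frac{\mu}{\mu-1}\frac{n^2}{2\log n}\big\rfloor$. Since $\frac\mu{\mu-1}\le2$, we have $L\le n^2/\log n$, and $\log(L+n)\le2\log n$ for large $n$. The logarithm of (5) is at most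
$$\Big(1-\frac1\mu\Big)L\cdot2\log n+4L+O(n\log n)\le\Big(1-\frac6{\log n}\Big)n^2+\frac{4n^2}{\log n}+O(n\log n)\le n^2-\frac{n^2}{\log n}$$
for large $n$, using $(1-\frac1\mu)\frac\mu{\mu-1}=1$. There are $2^{n^2}$ matrices, so the claim follows. $\square$

**Corollary 4.** $L_{2,\infty}(n)\sim n^2/\log n$.

*Proof.* Combine (4) with Proposition 3 for $d=2$, $k=\infty$, where $\mu=2$. $\square$

The easy case is settled. Now bound the fan-out as well: what changes?

## 4. Fan-out bounded too: the loss of a factor 3/2

The lower bound does not change: Proposition 3 with $d=k=2$ gives the same value as with $d=2$, $k=\infty$. The answer turns out not to change either.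

**Theorem 5.** $L(n)=(1+\varepsilon_n)\,\dfrac{n^2}{\log n}$ with $-O\!\left(\frac1{\log n}\right)\le\varepsilon_n\le O\!\left(\frac{\log\log n}{\sqrt{\log n}}\right)$. In particular $L(n)\sim n^2/\log n$, that is, $c=1$.

**Theorem 6.** For all fixed $d,k\in\{2,3,\dots\}\cup\{\infty\}$,
$$L_{d,k}(n)\sim\frac\mu{\mu-1}\cdot\frac{n^2}{2\log n},\qquad\mu=\min(d,k).$$
More precisely:

* (Lower bound, all $\mu\le\infty$.) All but a $2^{-n^2/\log n}$ fraction of the $n\times n$ matrices satisfy $L_{d,k}(A)\ge(1-\frac6{\log n})\frac\mu{\mu-1}\frac{n^2}{2\log n}$, for $n$ large.
* (Upper bound, $\mu<\infty$.) $L_{d,k}(n)\le\Big(1+O\Big(\frac{\log\log n}{\sqrt{\log n}}\Big)\Big)\frac\mu{\mu-1}\frac{n^2}{2\log n}$.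

Theorem 5 is the case $d=k=2$. By Theorem 6, almost all matrices have asymptotically maximal complexity. The lower bound is Proposition 3. What is left is the upper bound for $\mu<\infty$.

**Where the circuit of Section 1 breaks.** In Proposition 1 a node $f_S$ feeds many $g_T$. If the fan-out is at most $2$, we need a copying tree below $f_S$ besides the summation tree above $g_T$. A tree for $h>2$ edges adds $h-2$ edges. So each term costs up to three edges: its own, one for copying, one for adding. That is about $3E_n$, that is, $\frac32\,n^2/\log n$.

This loss is real for this construction. The number of sets in the families of Lemma 2 is at most $n^2/(\log n)^5$ each. If $E$ terms are used, the two kinds of trees around $f_S$ and $g_T$ add at least $E-2|\mathcal S|$ and $E-2|\mathcal T|$ edges, so the total is at least $(3E-o(n^2/\log n))$. And $E$ cannot be much smaller than $E_n$ for most matrices: without tree replacement, the circuit of Proposition 1 has at most $E+O(n^2/(\log n)^5)$ edges, while by Proposition 3 with $d=k=\infty$ all but a tiny fraction of matrices need $(1-o(1))n^2/(2\log n)$ edges.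

**What a sharp circuit must look like.** Take $d=k=2$ and look at the count in the case $\mu=d$ for one pair $(L',V)$ with $L'=(1+o(1))n^2/\log n$. The number of circuits is at most $2^{(L'-V)\cdot2\log n+O(n^2/\log n)}$. To reach most matrices, $L'-V$ must be at least $(1-o(1))n^2/(2\log n)=(\frac12-o(1))L'$. As $V\ge L'/2$, we get $V=(\frac12+o(1))L'$. Then $\sum(2-\text{in-degree})=2V-L'=o(L')$ over the non-input nodes, and $\sum(2-\text{out-degree})=2(V+n)-L'=o(L')$ over all nodes. So almost all nodes have in-degree $2$ *and* out-degree $2$. Copying trees have nodes of type (in $1$, out $2$), and summation trees have nodes of type (in $2$, out $1$); each wastes a degree. Every node must copy and add at the same time.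

## 5. Chains that copy and add at once

Take a directed path $v_1\to v_2\to\dots\to v_b$. Feed $v_1$ with $1_S^\top x$. Let each $v_i$ also absorb one further edge, with value $\alpha_i$, and emit one further edge. Then all degrees are $2$, and
$$v_i=1_S^\top x+\alpha_1+\dots+\alpha_i .$$
The chain emits $b$ copies of $1_S^\top x$, as a copying tree does. At its end, $v_b+1_S^\top x=\alpha_1+\dots+\alpha_b$, so one extra node with an edge from $f_S$ recovers the sum of the absorbed values, as a summation tree does. Each term uses its own edge, and one chain edge serves one emission and one absorption. If all chains are full, this is two edges per term, as wanted.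

The price: the emitted copies are dirty. What leaves $v_i$ is $1_S^\top x$ plus everything absorbed so far. If absorptions and emissions were arranged carelessly, the dirt would run through the whole circuit, and the circuit graph could even get cycles.

The way out is to control *where* the dirt lands rather than what it is. Cut the matrix into $K\times K$ cells and call $r-s$ the *diagonal* of cell $(r,s)$. Let one family of chains absorb the terms of one cell and emit those of the next cell down the same diagonal. We shall see that all dirt lands on cells of strictly larger diagonals. So we treat the diagonals in increasing order, and each later diagonal corrects whatever has accumulated there. This works because Lemma 2 decomposes *every* target matrix with the same families: dirt does not make a target more expensive.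

*A toy example.* Let $n=K=2$, cells of size $1$, $A$ the identity, $b=1$. On diagonal $-1$, cell $(1,2)$, the target is $0$ and nothing is done. On diagonal $0$ the cells are $(1,1)$ and $(2,2)$, each with target $1$. Layer $0$ has one node $v$ fed with $x_1$. Layer $1$ has one node $v'$ fed with $x_2$ which absorbs $v$, so $v'=x_2+x_1$; its end node computes $v'+x_2=x_1$ and goes to $y_1$. Layer $2$ has one node $v''$ which absorbs $v'$; it goes to $y_2$. We have built $Z_0=\begin{pmatrix}1&0\\1&1\end{pmatrix}$. Both targets are right, and there is dirt in cell $(2,1)$, on diagonal $1$. So on diagonal $1$ the target becomes $0+1=1$, and adding $Z_1=\begin{pmatrix}0&0\\1&0\end{pmatrix}$ gives $A$. Note that $v'$ has in-degree $2$ and out-degree $2$.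

Along a diagonal with $\kappa$ cells there are $\kappa+1$ layers, and the first and last do only half of the work. For $K=1$ we get two layers for one cell, and the cost is $3$ edges per term again. For large $K$ we have $K^2$ cells and about $K^2+2K$ layers, and the waste disappears.

## 6. The circuit for one diagonal of cells

Since $L_{d,k}(n)\le L_{\mu,\mu}(n)$ for $\mu=\min(d,k)$, it suffices to treat $d=k=\mu<\infty$. Fix an $n\times n$ matrix $A$, with $n$ large.

**Step 1: parameters and common nodes.** We set up the cells and the nodes shared by all diagonals. Let
$$\ell=\log n,\quad K=\lceil\sqrt\ell\,\rceil,\quad m=\lceil n/K\rceil,\quad b=\lceil\ell\rceil,\quad D=(\mu-1)b,\quad E=E_m,\quad F=\frac{m^2}{(\log m)^5}.$$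
Partition the rows into $R_1,\dots,R_K$ and the columns into $C_1,\dots,C_K$, each of size at most $m$. Apply Lemma 2 with $N=m$; let $\mathcal S_s$ and $\mathcal T_r$ be the resulting families of subsets of $C_s$ and of $R_r$. Their sets are nonempty, so $F$ bounds the cardinality as well as the weight of each family.

We first build a circuit in which *chain nodes* have in- and out-degree at most $\mu$ and the other nodes may have any degree; nodes of in-degree $0$, computing $0$, are tolerated for the moment. The common non-chain nodes are:

* the inputs $x_j$ and the outputs $y_i$;
* for every $s$ and $S\in\mathcal S_s$ a node $f_S$ with edges from the inputs in $S$, computing $1_S^\top x$;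
* for every $r$ and $T\in\mathcal T_r$ a node $g_T$ with edges to all $y_i$, $i\in T$.

**Step 2: bunches.** We cut the terms into loads that one chain can carry. Fix a diagonal $\delta$ with $|\delta|\le K-1$. Let $(\rho_j,\sigma_j)$, $j=1,\dots,\kappa$ with $\kappa=K-|\delta|$, be its cells, $\rho_j-\sigma_j=\delta$, ordered so that $\rho_{j+1}=\rho_j+1$ and $\sigma_{j+1}=\sigma_j+1$. Let target matrices $M_j$ for these cells be given, arbitrarily. By Lemma 2,
$$M_j=\sum_{a\le E_j}1_{T_{j,a}}1_{S_{j,a}}^\top,\qquad E_j\le E,\quad\text{with distinct pairs }(S_{j,a},T_{j,a})\in\mathcal S_{\sigma_j}\times\mathcal T_{\rho_j}. \tag{6}$$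
Split the terms of cell $j$ having a common $S$ into *emission bunches* of at most $D$ terms. If $n_S$ terms have the set $S$, this takes $\lceil n_S/D\rceil\le 1+n_S/D$ bunches, so cell $j$ has at most $F+E/D$ emission bunches. Likewise split the terms having a common $T$ into at most $F+E/D$ *absorption bunches* of at most $D$ terms. Each term lies in one bunch of each kind.

**Step 3: layers and chains.** We assign bunches to chains so that each chain does both jobs. There are layers $t=0,1,\dots,\kappa$, each with at most $F+E/D$ chains. Layer $t$ takes the emission bunches of cell $t+1$ (if $t\le\kappa-1$) and the absorption bunches of cell $t$ (if $t\ge1$), each chain receiving at most one bunch of each kind. A chain $\beta$ is a directed path $v_1\to\dots\to v_b$. The terms of its emission bunch are distributed over its nodes, at most $\mu-1$ per node, and so are the terms of its absorption bunch; this is possible since $D=(\mu-1)b$.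

**Step 4: edges.** We connect everything so that chain nodes keep degree at most $\mu$.

* For each term $a$ of each cell $j$: an edge from the node of layer $j-1$ to which $a$ is assigned for emission, to the node of layer $j$ to which $a$ is assigned for absorption.
* If $\beta$ has an emission bunch, with common set $S_\beta$: an edge $f_{S_\beta}\to v_1$. Otherwise put $S_\beta=\emptyset$.
* If $\beta$ has an absorption bunch, with common set $T_\beta$: an extra non-chain *end node* $e_\beta$ with edges $v_b\to e_\beta$, $f_{S_\beta}\to e_\beta$ (if $S_\beta\ne\emptyset$) and $e_\beta\to g_{T_\beta}$.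

No parallel edges arise: two terms joining the same two nodes belong to the same cell, lie in the same emission bunch and in the same absorption bunch, so they have equal $S$ and equal $T$, against (6). Every chain node has at most one incoming edge from the chain or from $f_{S_\beta}$, and at most $\mu-1$ absorbed edges; it has at most one outgoing edge to the next chain node or to $e_\beta$, and at most $\mu-1$ emitted edges. So its in- and out-degree are at most $\mu$. The graph is acyclic: edges run from inputs to the $f_S$, then forward along chains or from layer $j-1$ to layer $j$, then to end nodes, the $g_T$ and the outputs.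

**Lemma 7.** The subcircuit of diagonal $\delta$ contributes $Z_\delta x$ to the outputs, where $Z_\delta$ vanishes on all diagonals $<\delta$ and equals the prescribed targets on diagonal $\delta$. (On diagonals $>\delta$ nothing is claimed.)

*Proof.* **What chain nodes compute.** We track the dirt. Claim: every node of a chain $\beta$ in layer $t$ computes
$$1_{S_\beta}^\top x+(\text{a linear form in the variables of }C_{\sigma_j},\ 1\le j\le t). \tag{7}$$
In layer $0$ nothing is absorbed, and all nodes of $\beta$ compute $1_{S_\beta}^\top x$. Let $t\ge1$ and assume the claim for layer $t-1$. The value absorbed for term $a$ of cell $t$ comes from a node of layer $t-1$ in a chain whose emission set is $S_{t,a}$. So it is $1_{S_{t,a}}^\top x+\varphi_{t,a}$, where $\varphi_{t,a}$ is a form in the variables of $C_{\sigma_j}$, $j\le t-1$. Since $S_{t,a}\subseteq C_{\sigma_t}$, all absorbed values are forms in the variables of $C_{\sigma_j}$, $j\le t$. A node of $\beta$ computes $1_{S_\beta}^\top x$ plus the values absorbed by it and by its predecessors on the chain. This proves (7).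

**What outputs receive.** Let $\beta$ be a chain of layer $t\ge 1$ with an absorption bunch. Its last node $v_b$ computes $1_{S_\beta}^\top x$ plus all values absorbed by $\beta$. At $e_\beta$ the term $1_{S_\beta}^\top x$ cancels, so $e_\beta$ computes $\sum_a(1_{S_{t,a}}^\top x+\varphi_{t,a})$ over its absorption bunch. This goes via $g_{T_\beta}$ to the $y_i$ with $i\in T_\beta$, and $T_\beta=T_{t,a}$ for all these $a$. Summing over all chains, the contribution to the output vector is
$$\sum_{t=1}^\kappa\sum_{a\le E_t}1_{T_{t,a}}\big(1_{S_{t,a}}^\top x+\varphi_{t,a}\big)=:Z_\delta x .$$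

**Where the dirt is.** The first summands give $\sum_a1_{T_{t,a}}1_{S_{t,a}}^\top=M_t$ on cell $(\rho_t,\sigma_t)$. The summands with $\varphi_{t,a}$ lie in the rows $R_{\rho_t}$ and in the columns $C_{\sigma_j}$ with $j<t$, that is, on cells $(\rho_t,\sigma_j)$ with
$$\rho_t-\sigma_j=(\rho_t-\sigma_t)+(\sigma_t-\sigma_j)=\delta+(t-j)>\delta .$$
So diagonal $\delta$ carries exactly the targets, and no smaller diagonal is touched. $\square$

## 7. Sweeping the diagonals in increasing order

We choose the targets so that the contributions of all diagonals add up to $A$. Process $\delta=-(K-1),\dots,K-1$ in increasing order. When $\delta$ is reached, the matrices $Z_{\delta'}$ with $\delta'<\delta$ are already fixed; take as targets the cells on diagonal $\delta$ of the residual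
$$A+\sum_{\delta'<\delta}Z_{\delta'} .$$
Claim: this residual vanishes on all diagonals $<\delta$. For $\delta=-(K-1)$ there are no such diagonals. If it holds for $\delta$, add $Z_\delta$: by Lemma 7 the diagonals $<\delta$ stay zero, and on diagonal $\delta$ the residual cancels. So it holds for $\delta+1$. After the last step the residual is zero on all diagonals:
$$\sum_{\delta}Z_\delta=A .$$
The subcircuits for different $\delta$ share only the common nodes of Step 1. The $g_T$ and $y_i$ merely add, so the contributions of the diagonals add up, and the total circuit computes $A$.

## 8. Repairing the non-chain nodes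

**Nodes without inputs.** A circuit may have no sources except the inputs. Repeatedly delete non-input nodes of in-degree $0$. They compute $0$, so no other value changes, and no degree grows. If an output $y_i$ is deleted, row $i$ is zero; reinstate $y_i$ with an edge from the node $z$ of one zero gadget $x_1\to a$, $x_1\to a'$, $a\to z$, $a'\to z$. This adds $O(n)$ edges; we count the nodes of the gadget as non-chain nodes.

**Large degrees.** Replace every non-chain node of in-degree $h>2$ by a binary summation tree with $h-1$ adding nodes. It has $2(h-1)$ edges instead of $h$, so $h-2$ edges are added. If the out-degree is $h'>2$, attach a binary copying tree: the root is the node itself, there are $h'-1$ nodes of out-degree $2$ including the root, and the $h'$ old edges leave at the leaf positions; $h'-2$ edges are added. The root of the summation tree is the root of the copying tree, and it serves as the output node if required. Now non-chain nodes have in- and out-degrees at most $2\le\mu$, and chain nodes still have at most $\mu$. There are no parallel edges: trees of different nodes are disjoint, and before the replacement any two nodes were joined by at most one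 edge in each direction.

## 9. Counting the edges

**Edges between chain nodes.** These make up the main term. There are $K^2$ cells with at most $E$ terms each, hence at most $K^2E$ term edges. The number of layers over all diagonals is
$$\sum_{|\delta|\le K-1}(K-|\delta|+1)=K^2+2K-1 .$$
So the number $\#$ of chains is at most $(K^2+2K)(F+E/D)$, and each chain has fewer than $b$ edges. Since $b/D=1/(\mu-1)$, the edges between chain nodes number at most
$$K^2E+(K^2+2K)\Big(F+\frac ED\Big)b=K^2E+(K^2+2K)\Big(\frac E{\mu-1}+bF\Big).$$

**All other edges.** We show that these are negligible. Let $W$ be the sum of in-degrees plus out-degrees over all non-chain nodes before the tree replacement. Its parts are: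

* edges from inputs to nodes $f_S$, counted at both ends: at most $2KF$;
* out-edges of the $f_S$ (to some $v_1$ or some $e_\beta$): at most $2\#$;
* the edges at end nodes, counted at the end nodes: at most $3\#$;
* in-edges of the $g_T$, counted at $g_T$: at most $\#$;
* edges from the $g_T$ to outputs, counted at both ends: at most $2KF$;
* the zero gadget and its edges to outputs: $O(n)$.

So $W\le4KF+6\#+O(n)$. Every edge not joining two chain nodes is incident to a non-chain node, so there are at most $W$ of them, and the tree replacement adds at most $W$ edges. The final size is at most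
$$K^2E+(K^2+2K)\Big(\frac E{\mu-1}+bF\Big)+2W. \tag{8}$$

**Asymptotics.** We insert the parameters. We have $\log m=\ell-O(\log\ell)$ and $(Km)^2\le(n+K)^2$. By Lemma 2,
$$K^2E=\Big(1+c_0\frac{\log\log m}{\sqrt{\log m}}\Big)\frac{(Km)^2}{2\log m}\le\frac{n^2}{2\ell}\Big(1+O\Big(\frac{\log\ell}{\sqrt\ell}\Big)\Big).$$
Further,
$$K^2bF=b\,\frac{(Km)^2}{(\log m)^5}=O\Big(\frac{n^2}{\ell^4}\Big),\qquad KF\le K^2F=O\Big(\frac{n^2}{\ell^5}\Big),$$
$$\#\le(K^2+2K)\Big(F+\frac ED\Big)=O\Big(\frac{n^2}{\ell^5}\Big)+O\Big(\frac{K^2E}b\Big)=O\Big(\frac{n^2}{\ell^2}\Big),$$
using $D\ge b$. Hence $W=O(n^2/\ell^2)$, which is smaller than the main term by a factor $O(1/\ell)$. Finally $K^2+2K=K^2(1+2/K)$ with $2/K\le2/\sqrt\ell$. So (8) is at most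
$$\Big(1+\frac1{\mu-1}\Big)\frac{n^2}{2\ell}\Big(1+O\Big(\frac{\log\ell}{\sqrt\ell}\Big)\Big)=\frac\mu{\mu-1}\cdot\frac{n^2}{2\log n}\Big(1+O\Big(\frac{\log\log n}{\sqrt{\log n}}\Big)\Big).$$
This is the upper bound of Theorem 6 for $\mu<\infty$.

**Unbounded degrees.** For the asymptotic formula with $\mu=\infty$ we use $L_{\infty,\infty}(n)\le L_{\mu',\mu'}(n)$ for every finite $\mu'\ge2$. It gives
$$\limsup_{n\to\infty}\frac{L_{\infty,\infty}(n)}{n^2/(2\log n)}\le\frac{\mu'}{\mu'-1}.$$
Letting $\mu'\to\infty$, the limsup is at most $1$, and Proposition 3 gives the matching lower bound. This completes the proof of Theorem 6.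

For $d=k=2$ we have $\frac{\mu}{\mu-1}\cdot\frac12=1$. Proposition 3 gives $L(n)\ge(1-\frac6{\log n})\frac{n^2}{\log n}$, and the upper bound just proved gives the other half of Theorem 5:
$$L(n)\sim\frac{n^2}{\log n},\qquad c=1.\qquad\blacksquare$$
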